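
\theoremstyle{plain}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Finite powers of $w$-spaces}


\begin{abstract}
A space is a $w$-space if, at each of its points, the second player has no winning strategy in the game in which the first player plays neighborhoods of the point, the second player picks points from them, and the first player wins if these points converge. We show in ZFC that for every $n\ge 1$ there is a space $X$ such that $X^n$ is a $w$-space and $X^{n+1}$ is not even countably tight. To each $S\subseteq\omega_1$ we attach a space $X_S$ with one non-isolated point, in such a way that a finite product of spaces $X_{S_r}$ is a $w$-space if $\bigcap_r S_r$ is stationary, and is not countably tight if $\bigcap_r S_r$ is empty. The question then reduces to choosing $n+1$ subsets of $\omega_1$ with empty intersection, any $n$ of which have a stationary intersection. The same spaces realize every simplicial complex on at most $\aleph_1$ vertices as the pattern of products that are $w$-spaces.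
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $X$ be a topological space and $x\in X$. In the game $G_{O,P}(X,x)$, in round $n\in\omega$, Player $O$ chooses an open neighborhood $O_n$ of $x$, and then Player $P$ chooses a point $p_n\in\bigcap_{i\le n}O_i$. Player $O$ wins the play if the sequence $(p_n)_{n\in\omega}$ converges to $x$; otherwise $P$ wins. The space $X$ is a \emph{$w$-space} if for every $x\in X$ Player $P$ has no winning strategy in $G_{O,P}(X,x)$.

Recall that $X$ is \emph{Fr\'echet} if, whenever $x\in\overline A$, some sequence of points of $A$ converges to $x$, and that $X$ is \emph{countably tight} if, whenever $x\in\overline A$, there is a countable $B\subseteq A$ with $x\in\overline B$. Being a $w$-space lies between two familiar properties: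
\[
\text{first countable}\ \Longrightarrow\ w\text{-space}\ \Longrightarrow\ \text{Fr\'echet}\ \Longrightarrow\ \text{countably tight}.
\]
For the first implication, $O$ plays the members of a decreasing countable base at $x$ and wins. For the second, let $x\in\overline A$ and let $P$ follow the strategy of always choosing a point of $A$. It is not winning, so some play that follows it is a sequence in $A$ converging to $x$. The third is immediate.

First countability is preserved by countable products, so one might hope that $w$-spaces multiply well. There is an obstacle. A strategy of $P$ in $X\times Y$ produces pairs, and a play in which the first coordinates converge need not be one in which the second coordinates do. This obstacle is real: there is, in ZFC, a $w$-space $X$ such that $X^2$ is not Fr\'echet. If, on the other hand, all finite powers of $X$ are $w$-spaces, then so is $X^\omega$, by a theorem of Nogura. So the powers of $X$ can fail to be $w$-spaces only from some finite exponent on, and it is natural to ask which exponents occur \cite{story}: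

\begin{quote}
\emph{Is there, for each positive integer $n$, a $w$-space $X$ such that $X^n$ is a $w$-space but $X^{n+1}$ is not?}
\end{quote}

\noindent For $n=1$ the answer is yes, by the example just mentioned. Szeptycki found examples for every $n$ under CH. Compact examples do not exist, by a theorem of Arhangel'skii: the product of a compact Fr\'echet space and a Fr\'echet $\alpha_3$-space is Fr\'echet. (The properties $\alpha_2$ and $\alpha_3$ are recalled in Section~\ref{sec:one}.) We answer the question positively in ZFC.

\begin{theorem}\label{thm:main}
For every $n\ge1$ there is a zero-dimensional normal space $X$ of size $\aleph_1$ such that $X$ and $X^n$ are $w$-spaces, while $X^{n+1}$ is not countably tight. In particular $X^{n+1}$ is neither Fr\'echet nor a $w$-space.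
\end{theorem}

\paragraph{The plan.} It is enough to find $n+1$ spaces $X_0,\dots,X_n$ such that every product of finitely many of them, with repetitions, that omits at least one of them is a $w$-space, while $X_0\times\dots\times X_n$ is not countably tight. Then the topological sum of the $X_i$ has the required powers. We look for such spaces in a family $\{X_S:S\subseteq\omega_1\}$ in which \emph{products of spaces correspond to intersections of sets}. At one extreme, $X_{\omega_1}$ is first countable; at the other, $X_\emptyset$ is not countably tight; and the diagonal of $\prod_rX_{S_r}$ is a copy of $X_{\bigcap_rS_r}$. What remains is to find a notion of ``large set'' for which $\prod_r X_{S_r}$ is a $w$-space as soon as $\bigcap_rS_r$ is large, and for which there are $n+1$ sets with empty intersection, any $n$ of which have a large intersection. The notion that works is stationarity.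

Section~\ref{sec:trees} builds the combinatorial object behind the spaces $X_S$, Section~\ref{sec:spaces} defines them, and Section~\ref{sec:stat} shows how $O$ defeats a strategy. Theorem~\ref{thm:main} is proved in Section~\ref{sec:main}. Sections~\ref{sec:complex} and~\ref{sec:one} contain two stronger forms: all patterns of products, and examples with a single non-isolated point.

We use two simple facts about the game.
\begin{itemize}
\item[(G1)] \emph{Subspaces of $w$-spaces are $w$-spaces.} Let $x\in Z\subseteq X$. A winning strategy for $P$ at $x$ in $Z$ gives one in $X$: replace each move $O_n$ by its trace $O_n\cap Z$.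
\item[(G2)] \emph{Being a $w$-space is local.} Let $V$ be an open neighborhood of $x$ in $X$. A winning strategy for $P$ at $x$ in $X$ gives one in $V$, because every move of $O$ in $V$ is a legal move in $X$. So if $P$ has no winning strategy at $x$ in $V$, then $P$ has none in $X$.
\end{itemize}
In particular a topological sum of $w$-spaces is a $w$-space. Countable tightness, too, passes to subspaces.

\section{Writing the order of $\omega_1$ as a union of tree orders}\label{sec:trees}

Ordinals are von Neumann ordinals, so $\beta+1=\{\xi:\xi\le\beta\}$.

\begin{lemma}\label{lem:F}
There are finite sets $F_k(\beta)$ $(k\in\omega,\ \beta<\omega_1)$ such that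
\begin{itemize}
\item[(F1)] $\beta\in F_k(\beta)\subseteq\beta+1$;
\item[(F2)] $F_k(\beta)\subseteq F_{k+1}(\beta)$ and $\bigcup_kF_k(\beta)=\beta+1$;
\item[(F3)] if $\delta\in F_k(\beta)$, then $F_k(\delta)=F_k(\beta)\cap(\delta+1)$.
\end{itemize}
\end{lemma}

Write $\alpha\le_k\beta$ for $\alpha\in F_k(\beta)$. By (F1) and (F3), $\le_k$ is a partial order on $\omega_1$ in which the predecessors of each $\beta$ form a finite chain $F_k(\beta)$, listed in their usual order; that is, a tree order of height at most $\omega$. By (F2) these orders grow with $k$ and their union is the usual order of $\omega_1$. So the lemma says that the order of $\omega_1$ is an increasing union of countably many such tree orders.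

\begin{proof}
We use recursion on $\beta$. Put $F_k(0)=\{0\}$ for all $k$.

\emph{Successors.} Put $F_k(\gamma+1)=F_k(\gamma)\cup\{\gamma+1\}$. Then (F1) and (F2) follow from those for $\gamma$. In (F3) the case $\delta=\gamma+1$ is trivial, since $F_k(\gamma+1)\subseteq\gamma+2$. If $\delta\in F_k(\gamma)$, then $F_k(\delta)=F_k(\gamma)\cap(\delta+1)=F_k(\gamma+1)\cap(\delta+1)$, because $\gamma+1>\delta$.

\emph{Limits.} Let $\beta$ be a limit and fix $\gamma_0<\gamma_1<\cdots$ cofinal in $\beta$. The idea is to put $F_k(\beta)=F_k(\gamma_l)\cup\{\beta\}$, where $l$ grows with $k$ so slowly that we pass from $\gamma_l$ to $\gamma_{l+1}$ only when $\gamma_l$ is already below $\gamma_{l+1}$ in the tree order in question. Let $l(0)=0$ and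
\[
l(k+1)=\begin{cases} l(k)+1&\text{if }\gamma_{l(k)}\in F_{k+1}(\gamma_{l(k)+1}),\\ l(k)&\text{otherwise.}\end{cases}
\]
By (F2) for $\gamma_{l+1}$ we have $\gamma_l\in F_{k}(\gamma_{l+1})$ for all large $k$, so $l(k)$ never stops increasing and takes every value in $\omega$. Put $D_k=F_k(\gamma_{l(k)})$ and $F_k(\beta)=D_k\cup\{\beta\}$.

(F1) is clear. For (F3), the case $\delta=\beta$ is trivial. If $\delta\in D_k$, then (F3) for $\gamma_{l(k)}$ gives $F_k(\delta)=D_k\cap(\delta+1)=F_k(\beta)\cap(\delta+1)$.

For (F2) we first show $D_k\subseteq D_{k+1}$. Let $l=l(k)$. If $l(k+1)=l$, this is (F2) for $\gamma_l$. If $l(k+1)=l+1$, then $\gamma_l\in F_{k+1}(\gamma_{l+1})$, and (F2) for $\gamma_l$ and (F3) for $\gamma_{l+1}$ give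
\[
D_k=F_k(\gamma_l)\subseteq F_{k+1}(\gamma_l)=F_{k+1}(\gamma_{l+1})\cap(\gamma_l+1)\subseteq D_{k+1}.
\]
It remains to see that $\bigcup_kD_k=\beta$. The inclusion $\subseteq$ is clear. Let $\xi<\beta$, say $\xi<\gamma_l$, and let $k_0$ satisfy $l(k_0)=l$. Then $\gamma_l\in D_{k_0}\subseteq D_k$ for all $k\ge k_0$, so $F_k(\gamma_l)=D_k\cap(\gamma_l+1)$ by (F3) for $\gamma_{l(k)}$. By (F2) for $\gamma_l$, $\xi\in F_k(\gamma_l)\subseteq D_k$ for all large $k$.
\end{proof}

For the rest of the paper we fix sets $F_k(\beta)$ given by this construction, with the choice $\gamma_l=l$ at the limit $\omega$. Apart from Examples~\ref{ex:omega-sets} and~\ref{ex:omega}, only (F1)--(F3) are used. For $\alpha\le\beta<\omega_1$ and $k\in\omega$ put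
\[
e_\beta(k,\alpha)=\min\{\xi\in F_k(\beta):\xi\ge\alpha\},
\]
the first ordinal at or above $\alpha$ on the chain $F_k(\beta)$. It exists because $\beta\in F_k(\beta)$, and $\alpha\le e_\beta(k,\alpha)\le\beta$. Coherence of the chains becomes the following statement.
\begin{itemize}
\item[(E)] \emph{If $\delta\in F_k(\beta)$ and $\alpha\le\delta$, then $e_\beta(k,\alpha)=e_\delta(k,\alpha)$.}
\end{itemize}
Indeed $F_k(\beta)\cap(\delta+1)=F_k(\delta)$ by (F3), and this set contains $\delta\ge\alpha$. So both minima are at most $\delta$ and are taken over the same set.

\begin{example}\label{ex:omega-sets}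
The construction gives $F_k(n)=\{0,1,\dots,n\}$ for all $k$ and all $n<\omega$. At the limit $\omega$, with $\gamma_l=l$, the condition $l(k)\in F_{k+1}(l(k)+1)$ always holds. So $l(k)=k$ and $F_k(\omega)=\{0,\dots,k\}\cup\{\omega\}$. Hence $e_\omega(k,n)=n$ if $n\le k$, and $e_\omega(k,n)=\omega$ if $k<n<\omega$.
\end{example}

\section{The spaces $X_S$}\label{sec:spaces}

For $S\subseteq\omega_1$ let $X_S=(\omega\times\omega_1)\cup\{\infty\}$. The points $(k,\alpha)$ of $\omega\times\omega_1$ are isolated; we call $k$ the \emph{level} and $\alpha$ the \emph{height} of $(k,\alpha)$. Basic neighborhoods of $\infty$ are the sets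
\[
U^S_{m,\beta}=\{\infty\}\cup\bigl\{(k,\alpha): k\ge m\text{ and }\bigl(\alpha>\beta\ \text{ or }\ e_\beta(k,\alpha)\in S\bigr)\bigr\}\qquad(m\in\omega,\ \beta<\omega_1).
\]
Thus all points of level at least $m$ and height above $\beta$ belong to $U^S_{m,\beta}$. A point $(k,\alpha)$ with $k\ge m$ and $\alpha\le\beta$ is admitted according to whether the ordinal $e_\beta(k,\alpha)$, which lies between $\alpha$ and $\beta$, belongs to $S$. By (E) this ordinal does not change when $\beta$ is replaced by a larger ordinal $\gamma$, as long as $\beta\in F_k(\gamma)$, which holds for all sufficiently high levels $k$. The next property expresses this.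
\begin{itemize}
\item[(M)] \emph{If $m\ge m'$ and $\beta\in F_m(\gamma)$, then $U^S_{m,\gamma}\subseteq U^S_{m',\beta}$.}
\end{itemize}
To see this, let $(k,\alpha)\in U^S_{m,\gamma}$. Then $k\ge m\ge m'$, so $\beta\in F_k(\gamma)$ by (F2). If $\alpha>\beta$, then $(k,\alpha)\in U^S_{m',\beta}$. If $\alpha\le\beta$, then $\alpha\le\gamma$, so $e_\gamma(k,\alpha)\in S$, and $e_\gamma(k,\alpha)=e_\beta(k,\alpha)$ by (E).

\begin{lemma}\label{lem:basic}
The sets $U^S_{m,\beta}$ form a neighborhood base at $\infty$ for a topology on $X_S$. The space $X_S$ is $T_1$, zero-dimensional and normal, and $\infty$ is its only non-isolated point. Moreover, given finitely many sets $S_r\subseteq\omega_1$ $(r<N)$, where $N\ge1$, the products $\prod_{r<N}U^{S_r}_{m,\beta}$, with the same $m$ and $\beta$ in all coordinates, form a neighborhood base at $(\infty,\dots,\infty)$ in $\prod_{r<N}X_{S_r}$.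
\end{lemma}

\begin{proof}
Given pairs $(m_i,\beta_i)$ for finitely many $i$, let $\gamma=\max_i\beta_i$. By (F2) there is $m\ge\max_i m_i$ with $\beta_i\in F_m(\gamma)$ for all $i$. Then (M) gives $U^T_{m,\gamma}\subseteq U^T_{m_i,\beta_i}$ for all $i$ and all $T\subseteq\omega_1$. This proves the first and the last statement.

Every $U^S_{m,\beta}$ contains $(m,\beta+1)$, so $\infty$ is not isolated. Since $(k,\alpha)\notin U^S_{k+1,0}$, the set $\{(k,\alpha)\}$ is closed; and $\{\infty\}$ is closed because its complement consists of isolated points. So $X_S$ is $T_1$. Every set containing an open neighborhood of $\infty$ is open, and every set missing $\infty$ is open. Hence open sets containing $\infty$ are clopen and singletons of isolated points are clopen, so $X_S$ is zero-dimensional. Of two disjoint closed sets, one misses $\infty$ and is therefore clopen; it and its complement separate the two sets.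
\end{proof}

\begin{example}\label{ex:extreme}
If $S=\omega_1$, then $U^S_{m,\beta}=\{\infty\}\cup\{(k,\alpha):k\ge m\}$ does not depend on $\beta$, and $X_{\omega_1}$ is first countable. If $S=\emptyset$, then
\[
U^\emptyset_{m,\beta}=\{\infty\}\cup\{(k,\alpha):k\ge m,\ \alpha>\beta\},
\]
and $X_\emptyset$ is \emph{not countably tight}. Indeed $\infty$ lies in the closure of $\omega\times\omega_1$, but a countable $C\subseteq\omega\times\omega_1$ has heights bounded by some $\beta<\omega_1$, and then $C\cap U^\emptyset_{0,\beta}=\emptyset$.
\end{example}

\begin{example}\label{ex:omega}
By Example~\ref{ex:omega-sets}, a point $(k,n)$ with $n<\omega$ and $k\ge m$ belongs to $U^S_{m,\omega}$ if and only if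
\[
n\le k\ \text{ and }\ n\in S,\qquad\text{or}\qquad n>k\ \text{ and }\ \omega\in S.
\]
So the single fact whether $\omega\in S$ decides about all points of $\omega\times\omega$ above the diagonal. If $\omega\notin S$, the set $U^S_{0,\omega}$ misses all the points $(k,k+1)$. If $\omega\in S$, all of these points belong to $U^S_{0,\omega}$, and they converge to $\infty$ by the next lemma. In the same way, whether $\delta\in S$ decides about the points $(k,\alpha)$ with $\alpha\le\delta$ whose height lies above all elements of $F_k(\delta)\setminus\{\delta\}$. If $S$ and $T$ are disjoint, then $e_\beta(k,\alpha)$ cannot lie in both of them, so no point $(k,\alpha)$ with $\alpha\le\beta$ belongs to both $U^S_{0,\beta}$ and $U^T_{0,\beta}$. This is the reason why $X_S\times X_T$ will not be countably tight.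
\end{example}

The next lemma says that the part of $X_S$ up to any fixed height $\delta$ is first countable, and that the single ordinal $\delta$ suffices to describe a base.

\begin{lemma}\label{lem:countable}
Let $S\subseteq\omega_1$, $\delta<\omega_1$ and $Y_\delta=\{\infty\}\cup(\omega\times(\delta+1))\subseteq X_S$. Then the traces $U^S_{m,\delta}\cap Y_\delta$ $(m\in\omega)$ form a neighborhood base at $\infty$ in $Y_\delta$.
\end{lemma}

\begin{proof}
Let $m\in\omega$ and $\gamma<\omega_1$; we find $m'$ with $U^S_{m',\delta}\cap Y_\delta\subseteq U^S_{m,\gamma}$. If $\gamma\le\delta$, choose $m'\ge m$ with $\gamma\in F_{m'}(\delta)$ and use (M). If $\gamma>\delta$, choose $m'\ge m$ with $\delta\in F_{m'}(\gamma)$. Let $(k,\alpha)\in U^S_{m',\delta}$ with $\alpha\le\delta$. Then $k\ge m'\ge m$, $e_\delta(k,\alpha)\in S$ and $\delta\in F_k(\gamma)$. By (E), $e_\gamma(k,\alpha)=e_\delta(k,\alpha)\in S$, so $(k,\alpha)\in U^S_{m,\gamma}$.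
\end{proof}

Finally, intersections of sets appear in products of spaces.

\begin{proposition}\label{prop:B}
Let $S_0,\dots,S_{N-1}\subseteq\omega_1$ with $N\ge1$, and let $S=\bigcap_{r<N}S_r$. The subspace
\[
\{(p,\dots,p):p\in\omega\times\omega_1\}\cup\{(\infty,\dots,\infty)\}
\]
of $\prod_{r<N}X_{S_r}$ is homeomorphic to $X_S$. Consequently, if $S=\emptyset$, then $\prod_{r<N}X_{S_r}$ is not countably tight, hence neither Fr\'echet nor a $w$-space.
\end{proposition}

\begin{proof}
The points $(p,\dots,p)$ with $p\in\omega\times\omega_1$ are isolated. By Lemma~\ref{lem:basic}, the sets $\prod_{r<N}U^{S_r}_{m,\beta}$ form a base at $(\infty,\dots,\infty)$. Such a set contains $((k,\alpha),\dots,(k,\alpha))$ if and only if $k\ge m$ and either $\alpha>\beta$ or $e_\beta(k,\alpha)\in S_r$ for all $r<N$, that is, if and only if $(k,\alpha)\in U^S_{m,\beta}$. The last statement follows from Example~\ref{ex:extreme}, since countable tightness passes to subspaces.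
\end{proof}

\section{Stationary sets and the game}\label{sec:stat}

\subsection{What Player $O$ needs}

Consider $X_S$ and a strategy for $P$ at $\infty$. Lemma~\ref{lem:countable} suggests that $O$ fix some $\delta$ and play $U^S_{t,\delta}$ in round $t$: if all the replies have height at most $\delta$, they converge to $\infty$. But $P$ may reply with heights above $\delta$, and such points are restricted by $U^S_{t,\delta}$ only in their level. To keep the replies below $\delta$, $O$ must play sets $U^S_{t,\beta}$ with $\beta<\delta$, where $\delta$ is closed under $P$'s strategy. Then the replies have heights below $\delta$, but they are known to lie in $U^S_{t,\beta}$ only, and we want them to lie in $U^S_{t,\delta}$. The next lemma says when this is automatic.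

\begin{lemma}[Transfer]\label{lem:transfer}
Let $\beta<\delta<\omega_1$ and $k\in\omega$ be such that $F_k(\beta)\setminus\{\beta\}=F_k(\delta)\setminus\{\delta\}$, and let $\delta\in S\subseteq\omega_1$. If $(k,\alpha)\in U^S_{t,\beta}$ and $\alpha<\delta$, then $(k,\alpha)\in U^S_{t,\delta}$.
\end{lemma}

\begin{proof}
Let $G$ be the common set, so $F_k(\beta)=G\cup\{\beta\}$, $F_k(\delta)=G\cup\{\delta\}$ and $G\subseteq\beta$. We have $k\ge t$ and must show $e_\delta(k,\alpha)\in S$.

If some element of $G$ is at least $\alpha$, then $\alpha<\beta$, and the least such element is both $e_\beta(k,\alpha)$ and $e_\delta(k,\alpha)$. Since $(k,\alpha)\in U^S_{t,\beta}$ and $\alpha\le\beta$, it belongs to $S$.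

If all elements of $G$ are below $\alpha$, then $\delta$ is the only element of $F_k(\delta)$ at or above $\alpha$. So $e_\delta(k,\alpha)=\delta\in S$.
\end{proof}

In the second case the hypothesis $(k,\alpha)\in U^S_{t,\beta}$ gives only $k\ge t$ and, if $\alpha\le\beta$, that $\beta=e_\beta(k,\alpha)\in S$. This says nothing about $\delta$, and the assumption $\delta\in S$ is essential. So $O$ needs an ordinal $\delta$ that is closed under the strategy and belongs to $S$. Recall that $D\subseteq\omega_1$ is a \emph{club} if it is unbounded in $\omega_1$ and contains every $\delta<\omega_1$ that is the supremum of an increasing $\omega$-sequence of elements of $D$, and that $S\subseteq\omega_1$ is \emph{stationary} if it meets every club. The closure ordinals of a strategy form a club, and stationarity of $S$ is what guarantees one in $S$. Some largeness of $S$ is certainly needed.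

\begin{remark}
If $S\subseteq\mu$ for some $\mu<\omega_1$, then $X_S$ is not countably tight. Let $A=\{(k,\alpha):\alpha\ge\mu\}$. Then $\infty\in\overline A$, since $U^S_{m,\beta}$ contains $(m,\max\{\beta,\mu\}+1)$. Let $C\subseteq A$ be countable, with heights bounded by $\beta$. For $(k,\alpha)\in C$ we have $e_\beta(k,\alpha)\ge\alpha\ge\mu$, so $e_\beta(k,\alpha)\notin S$. Hence $C\cap U^S_{0,\beta}=\emptyset$.
\end{remark}

\subsection{The smallest case}

Before the game, here is the argument with one factor and without a strategy: \emph{if $S$ is stationary, then $X_S$ is Fr\'echet.}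

Only the point $\infty$ matters. Let $A\subseteq\omega\times\omega_1$ with $\infty\in\overline A$. For $t,k\in\omega$ and a finite $G\subseteq\omega_1$, let $B(t,k,G)$ be the set of all $\beta<\omega_1$ such that $F_k(\beta)\setminus\{\beta\}=G$ and $A\cap U^S_{t,\beta}$ contains a point of level $k$. Whenever $B(t,k,G)\neq\emptyset$, let $b$ be its least element and choose a point $(k,a)\in A\cap U^S_{t,b}$. Let $D$ be the set of all limit ordinals $\delta<\omega_1$ such that, for all $t,k$ and all finite $G\subseteq\delta$ with $B(t,k,G)\ne\emptyset$, the ordinals $b$ and $a$ are below $\delta$. Each $\delta<\omega_1$ has only countably many finite subsets, so starting from any ordinal we can close off $\omega$ times and reach an element of $D$; and $D$ contains the suprema of its increasing $\omega$-sequences, because a finite subset of such a supremum is bounded in it. So $D$ is a club, and there is $\delta\in S\cap D$.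

Let $t\in\omega$. As $\infty\in\overline A$, there is a point of $A\cap U^S_{t,\delta}$, of level $k$ say. Put $G=F_k(\delta)\setminus\{\delta\}$. Then $\delta\in B(t,k,G)$, so the chosen $b$ and $a$ for $(t,k,G)$ exist and are below $\delta$. By Lemma~\ref{lem:transfer}, applied with $\beta=b$, $(k,a)\in A\cap U^S_{t,\delta}$. Thus for every $t$ there is a point of $A\cap U^S_{t,\delta}$ of height below $\delta$. These points converge to $\infty$ by Lemma~\ref{lem:countable}.

The point of $A\cap U^S_{t,\delta}$ that we started from could be very high. Only its level $k$ and the finite set $F_k(\delta)\setminus\{\delta\}$ were kept, and this finite information could be copied below $\delta$. This is where we need the sets $F_k(\delta)$ to be finite: an infinite countable $\delta$ has uncountably many subsets, but only countably many finite ones.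

\subsection{The general case}

In the game, the set $A$ is replaced by the replies of $P$. In each round $O$ considers what $P$ would reply to the move given by $\delta$, and actually plays the move given by some $\beta<\delta$ for which the reply involves the same finite information. Lemma~\ref{lem:transfer} then applies to the actual reply.

\begin{proposition}\label{prop:A}
Let $S_0,\dots,S_{N-1}\subseteq\omega_1$ with $N\ge1$, and suppose that $S=\bigcap_{r<N}S_r$ is stationary. Then $\prod_{r<N}X_{S_r}$ is a $w$-space.
\end{proposition}

\begin{proof}
\emph{Reduction to one point.} Let $x$ be a point of the product and $I=\{r<N:x_r=\infty\}$. If $I=\emptyset$, then $x$ is isolated and $O$ wins at once by playing $\{x\}$. Otherwise, fixing the coordinates outside $I$ gives an open neighborhood of $x$ homeomorphic to $\prod_{r\in I}X_{S_r}$, with $x$ corresponding to $(\infty,\dots,\infty)$. Moreover $\bigcap_{r\in I}S_r\supseteq S$ is stationary. By (G2) it suffices to consider $x=(\infty,\dots,\infty)$.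

\emph{Strategies and types.} Let $\sigma$ be a strategy for $P$ at $x$. We let $O$ play only sets $W_{t,\beta}=\prod_{r<N}U^{S_r}_{t,\beta}$ in round $t$. For a nonempty finite sequence $(\beta_0,\dots,\beta_t)$ of countable ordinals, let $\sigma(\beta_0,\dots,\beta_t)\in W_{t,\beta_t}$ be the reply of $\sigma$ in round $t$ after $O$ has played $W_{0,\beta_0},\dots,W_{t,\beta_t}$. Any sequence of ordinals is allowed here, since the rules do not ask $O$'s moves to decrease.

Let $s$ be a finite, possibly empty, sequence of countable ordinals, let $\beta<\omega_1$ and $q=\sigma(s^\frown\beta)$. The \emph{type} $\tau(s,\beta)$ consists of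
\begin{itemize}
\item the set $R=\{r<N:q_r\ne\infty\}$,
\item for each $r\in R$, the level $k_r$ of $q_r$,
\item for each $r\in R$, the finite set $G_r=F_{k_r}(\beta)\setminus\{\beta\}$.
\end{itemize}
The heights of the coordinates of $q$ are not part of the type. If a type $\tau$ equals $\tau(s,\beta)$ for some $\beta$, let $h(s,\tau)$ be the least such $\beta$.

\emph{Closure.} Let $D$ be the set of all limit ordinals $\delta<\omega_1$ such that for every finite sequence $s$ of ordinals below $\delta$:
\begin{itemize}
\item[(i)] if $s\neq\emptyset$, then the coordinates of $\sigma(s)$ other than $\infty$ have heights below $\delta$;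
\item[(ii)] if $\tau$ is a type whose sets $G_r$ are all contained in $\delta$ and $h(s,\tau)$ is defined, then $h(s,\tau)<\delta$.
\end{itemize}
Then $D$ is a club. For unboundedness, let $\delta_0<\omega_1$. Given $\delta_j$, there are only countably many finite sequences $s$ of ordinals below $\delta_j$ and only countably many types $\tau$ with all $G_r\subseteq\delta_j$, since the $G_r$ are finite. So some countable $\delta_{j+1}>\delta_j$ exceeds all the corresponding heights and values $h(s,\tau)$. A finite set of ordinals below $\delta=\sup_j\delta_j$ lies below some $\delta_j$, so $\delta\in D$. The same observation shows that $D$ contains the suprema of its increasing $\omega$-sequences.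

Since $S$ is stationary, we can fix $\delta\in S\cap D$.

\emph{The play.} We define $\beta_0,\beta_1,\dots<\delta$ by recursion. Suppose that $s=(\beta_0,\dots,\beta_{t-1})$ is given, with all entries below $\delta$. Consider what $P$ would do if $O$ played $W_{t,\delta}$ next, and let $\tau=\tau(s,\delta)$ be the type of this hypothetical reply, with components $R,k_r,G_r$. The sets $G_r=F_{k_r}(\delta)\setminus\{\delta\}$ are contained in $\delta$, and $h(s,\tau)$ is defined, as $\tau=\tau(s,\delta)$. By (ii), $\beta_t:=h(s,\tau)<\delta$. Player $O$ actually plays $W_{t,\beta_t}$, and $P$ replies with $p^t=\sigma(\beta_0,\dots,\beta_t)$.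

The actual reply has the same type $\tau$. So $p^t_r=\infty$ for $r\notin R$. For $r\in R$ we have $p^t_r=(k_r,\alpha_r)$, where $\alpha_r<\delta$ by (i), $p^t_r\in U^{S_r}_{t,\beta_t}$, and
\[
F_{k_r}(\beta_t)\setminus\{\beta_t\}=G_r=F_{k_r}(\delta)\setminus\{\delta\}.
\]
As $\delta\in S\subseteq S_r$, Lemma~\ref{lem:transfer} gives $p^t_r\in U^{S_r}_{t,\delta}$. Hence, for every $t\in\omega$ and every $r<N$,
\begin{equation}\label{eq:claim}
p^t_r\in U^{S_r}_{t,\delta},\quad\text{and}\quad p^t_r=\infty\ \text{ or }\ p^t_r\text{ has height below }\delta.
\end{equation}

\emph{Convergence.} Fix $r<N$. By \eqref{eq:claim}, all points $p^t_r$ lie in the subspace $Y_\delta$ of $X_{S_r}$, and $p^t_r\in U^{S_r}_{t,\delta}\subseteq U^{S_r}_{m,\delta}$ for $t\ge m$. So $p^t_r\to\infty$ by Lemma~\ref{lem:countable}. This holds for each of the finitely many $r$, so $p^t\to x$. Thus $O$ wins this play, and $\sigma$ is not a winning strategy.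
\end{proof}

One ordinal $\delta$ serves all coordinates at once, and it must lie in every $S_r$. This is where the intersection of the $S_r$ enters.

\section{Proof of the main theorem}\label{sec:main}

We use Ulam's theorem: $\omega_1$ is a union of $\aleph_1$ pairwise disjoint stationary sets. Supersets of stationary sets are stationary, so $\omega_1$ can also be partitioned into any finite number of stationary sets.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Partition $\omega_1$ into stationary sets $A_0,\dots,A_n$, let $S_i=\omega_1\setminus A_i$, and let $X=\bigoplus_{i\le n}X_{S_i}$. By Lemma~\ref{lem:basic}, $X$ is zero-dimensional and normal, and $|X|=\aleph_1$.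

Let $1\le m\le n$. Then $X^m$ is the topological sum of the products $X_{S_{i_1}}\times\dots\times X_{S_{i_m}}$ with $i_1,\dots,i_m\le n$. Among the $n+1$ indices some $j$ is different from all of $i_1,\dots,i_m$. Since $A_j$ is disjoint from all the other $A_i$, we have $A_j\subseteq\bigcap_rS_{i_r}$, and this intersection is stationary. By Proposition~\ref{prop:A} each summand is a $w$-space, so $X^m$ is one by (G2). In particular $X$ and $X^n$ are $w$-spaces.

On the other hand, $X^{n+1}$ contains the subspace $X_{S_0}\times\dots\times X_{S_n}$, and $\bigcap_{i\le n}S_i=\omega_1\setminus\bigcup_{i\le n}A_i=\emptyset$. By Proposition~\ref{prop:B} this subspace is not countably tight, so neither is $X^{n+1}$.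
\end{proof}

\section{All patterns of products}\label{sec:complex}

The proof above needed only $n+1$ sets with a prescribed pattern of intersections. Other patterns are just as easy to prescribe, and this determines which families of finite products can be exactly the ones that are $w$-spaces. A family $\mathcal K$ of nonempty finite subsets of $V$ is an \emph{abstract simplicial complex on $V$} if it is closed under nonempty subsets and contains all singletons $\{v\}$, $v\in V$.

\begin{theorem}\label{thm:complex}
Let $V$ be a set with $|V|\le\aleph_1$ and let $\mathcal K$ be a family of nonempty finite subsets of $V$. The following are equivalent.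
\begin{enumerate}
\item[(1)] $\mathcal K$ is an abstract simplicial complex on $V$.
\item[(2)] There are nonempty $w$-spaces $X_v$ $(v\in V)$ such that, for each nonempty finite $F\subseteq V$, the product $\prod_{v\in F}X_v$ is a $w$-space if and only if $F\in\mathcal K$.
\end{enumerate}
Moreover, if {\upshape(1)} holds, the $X_v$ can be chosen zero-dimensional, of size $\aleph_1$, with exactly one non-isolated point, and so that the following hold.
\begin{enumerate}
\item[(a)] Let $F\subseteq V$ be nonempty and finite, and let $m_v\ge1$ be integers $(v\in F)$. If $F\in\mathcal K$, then $\prod_{v\in F}X_v^{m_v}$ is a $w$-space; if $F\notin\mathcal K$, it is not countably tight.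
\item[(b)] Let $C\subseteq V$ be nonempty and countable. If every nonempty finite subset of $C$ is in $\mathcal K$, then $\prod_{v\in C}X_v^{\omega}$ is a $w$-space; otherwise $\prod_{v\in C}X_v$ is not countably tight.
\end{enumerate}
\end{theorem}

\begin{proof}
(2)$\Rightarrow$(1): The spaces $X_v$ are $w$-spaces, so the singletons are in $\mathcal K$. Since the spaces are nonempty, a subproduct embeds in the whole product, so $\mathcal K$ is closed under nonempty subsets by (G1).

(1)$\Rightarrow$(2) and (a): We assign to each face its own stationary set. Since $|\mathcal K|\le\aleph_1$, Ulam's theorem gives pairwise disjoint stationary sets $A_G$ $(G\in\mathcal K)$. Put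
\[
S_v=\bigcup\{A_G:v\in G\in\mathcal K\},\qquad X_v=X_{S_v}\qquad(v\in V).
\]
Let $F\subseteq V$ be nonempty and finite. An ordinal in $\bigcap_{v\in F}S_v$ lies in exactly one $A_G$, and this $G$ contains every $v\in F$. Hence
\[
\bigcap_{v\in F}S_v=\bigcup\{A_G:F\subseteq G\in\mathcal K\},
\]
the inclusion $\supseteq$ being clear. If $F\in\mathcal K$, this set contains $A_F$ and is stationary, so $\prod_{v\in F}X_v^{m_v}$ is a $w$-space by Proposition~\ref{prop:A}, where $S_v$ is repeated $m_v$ times. If $F\notin\mathcal K$, no member of $\mathcal K$ contains $F$, because $\mathcal K$ is closed under nonempty subsets. So the intersection is empty and Proposition~\ref{prop:B}, with the same repetitions, applies. With all $m_v=1$ this gives (2), the $X_v$ being $w$-spaces because $\{v\}\in\mathcal K$. The remaining properties of the $X_v$ are in Lemma~\ref{lem:basic}.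

(b): Suppose first that all nonempty finite subsets of $C$ are in $\mathcal K$, and let $Y=\bigoplus_{v\in C}X_v$. For each $m\ge1$, $Y^m$ is the topological sum of the products $X_{v_1}\times\dots\times X_{v_m}$ with $v_i\in C$. These are $w$-spaces by (a), applied to $F=\{v_1,\dots,v_m\}$, so $Y^m$ is a $w$-space. By Nogura's theorem, quoted in Section~\ref{sec:intro}, $Y^\omega$ is a $w$-space. Since $C\times\omega$ is countably infinite, $\prod_{v\in C}X_v^\omega$ embeds in $Y^{C\times\omega}\cong Y^\omega$ and is a $w$-space by (G1). If some nonempty finite $F\subseteq C$ is not in $\mathcal K$, then $\prod_{v\in C}X_v$ contains a copy of $\prod_{v\in F}X_v$, which is not countably tight by (a).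
\end{proof}

For example, let $V=\{0,\dots,n\}$ with $n\ge1$ and let $\mathcal K$ consist of all nonempty proper subsets of $V$, the boundary of the $n$-simplex. We obtain $n+1$ spaces such that every product of them that omits at least one of them is a $w$-space, with arbitrary finite or even countably infinite exponents, while the product of all $n+1$ is not countably tight. Theorem~\ref{thm:main} uses a family of this kind.

\section{One non-isolated point}\label{sec:one}

The space $X$ of Theorem~\ref{thm:main} has $n+1$ non-isolated points. We now identify them.

For a nonempty $w$-space $X$ let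
\[
\exp(X)=\sup\{m\ge1:X^m\text{ is a }w\text{-space}\}\in\{1,2,\dots,\infty\}.
\]
By (G1), the set of these $m$ is an initial segment of $\{1,2,\dots\}$.

\begin{theorem}\label{thm:exp}
In ZFC, every value in $\{1,2,\dots,\infty\}$ is $\exp(X)$ for some space $X$ of size $\aleph_1$ with a unique non-isolated point. For a finite value $n$, the space may be chosen so that $X^m$ is a $w$-space if and only if $m\le n$, and $X^m$ is not countably tight for $m>n$.
\end{theorem}

After the identification, $P$ can move between the pieces during a play, and the pieces visited in different rounds may together involve all $n+1$ sets $S_i$. Since these have empty intersection, no single $\delta$ then serves all rounds, and we do not repeat the proof of Proposition~\ref{prop:A}. Instead we use a description of $w$-spaces in terms of closures and sequences, which behaves well under finite unions.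

Following Arhangel'skii, a space is an \emph{$\alpha_2$-space} (resp.\ \emph{$\alpha_3$-space}) if for every point $x$ and every countable family $\{T_q\}_{q\in\omega}$ of sequences converging to $x$ there is a sequence $T$ converging to $x$ such that $T\cap T_q$ is infinite for every $q$ (resp.\ for infinitely many $q$). In this definition, and whenever $\alpha_2$ is used below, a sequence converging to $x$ is identified with the infinite set of its terms, all but finitely many of which lie in any given neighborhood of $x$. The known result that we use is:
\[
\text{\emph{a space is a $w$-space if and only if it is a Fr\'echet $\alpha_2$-space.}}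
\]

\begin{proof}[Proof of Theorem~\ref{thm:exp}]
The value $\infty$ is attained by $X_{\omega_1}$, which is first countable by Example~\ref{ex:extreme}, as are its finite powers.

Let $n\ge1$ and let $S_0,\dots,S_n$ be as in the proof of Theorem~\ref{thm:main}: complements of the members of a partition of $\omega_1$ into $n+1$ stationary sets. Let $X$ be obtained from $\bigoplus_{i\le n}X_{S_i}$ by identifying the $n+1$ points $\infty$ to one point, again called $\infty$, whose neighborhoods are the unions of neighborhoods in the pieces. Then $\infty$ is the only non-isolated point of $X$, $|X|=\aleph_1$, and each $X_{S_i}$ is a subspace of $X$. So, for $m\ge n+1$, the power $X^m$ contains a copy of $X_{S_0}\times\dots\times X_{S_n}$, which is not countably tight by Proposition~\ref{prop:B}.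

Now let $1\le m\le n$. We show that $X^m$ is Fr\'echet and $\alpha_2$ at each point $x$. If $x$ is isolated, there is nothing to prove. Otherwise let $l$ be the number of coordinates of $x$ equal to $\infty$, so $1\le l\le m$. Fixing the other coordinates, we see that $x$ has an open neighborhood homeomorphic to $X^l$, with $x$ corresponding to $(\infty,\dots,\infty)$. Since both properties at $x$ depend only on a neighborhood of $x$, we may assume that $x=(\infty,\dots,\infty)\in X^l$. The space $X^l$ is the union of the finitely many subspaces
\[
Z_{\vec\imath}=X_{S_{i_1}}\times\dots\times X_{S_{i_l}}\qquad(\vec\imath=(i_1,\dots,i_l)\in\{0,\dots,n\}^l),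
\]
each of which contains $x$. Since $l\le n$, some index $j\le n$ is omitted by $\vec\imath$, so $\bigcap_rS_{i_r}$ contains $\omega_1\setminus S_j$ and is stationary. By Proposition~\ref{prop:A}, $Z_{\vec\imath}$ is a $w$-space, that is, Fr\'echet and $\alpha_2$.

\emph{Fr\'echet at $x$.} If $x\in\overline A$, then $x\in\overline{A\cap Z_{\vec\imath}}$ for one of the finitely many $\vec\imath$, and some sequence of points of $A\cap Z_{\vec\imath}$ converges to $x$.

\emph{$\alpha_2$ at $x$.} Let $T_q$ $(q\in\omega)$ be sequences converging to $x$. For each $q$ choose $\vec\imath(q)$ such that $T_q\cap Z_{\vec\imath(q)}$ is infinite. Let $\vec\imath$ be one of the finitely many values that occur as $\vec\imath(q)$. The sets $T_q\cap Z_{\vec\imath}$ with $\vec\imath(q)=\vec\imath$ are sequences in $Z_{\vec\imath}$ converging to $x$, so the property $\alpha_2$ of $Z_{\vec\imath}$ gives a sequence $T^{\vec\imath}$ converging to $x$ that meets each of them in an infinite set. The union of these finitely many sequences $T^{\vec\imath}$ converges to $x$ and meets every $T_q$ in an infinite set.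

Thus $X^m$ is a Fr\'echet $\alpha_2$-space, hence a $w$-space. So $X^m$ is a $w$-space exactly for $m\le n$, and $\exp(X)=n$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{story}
\emph{The Story of a Topological Game},
doi:10.1216/rmjm/1181069351,
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal%20article&urlId=10.1216%2Frmjm%2F1181069351&isResultClick=True}.
\end{thebibliography}

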